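\title{Reflection of pseudocharacter in compact Hausdorff spaces is independent of ZFC}

\begin{abstract}
A cardinal function $\phi$ reflects an infinite cardinal $\kappa$ for a class of spaces if every space $X$ in the class with $\phi(X)\ge\kappa$ has a subspace $Y$ with $|Y|\le\kappa$ and $\phi(Y)\ge\kappa$. We show that the statement ``pseudocharacter reflects every infinite cardinal for compact Hausdorff spaces'' is independent of ZFC. It holds under GCH. On the other hand, if $\square_{\omega_1}$ holds, then a ccc poset of size $\aleph_2$ adds a compact Hausdorff space with one point of pseudocharacter $\aleph_2$ in which all other points are $G_\delta$-points and all subspaces of size at most $\aleph_1$ have countable pseudocharacter. The conditions are finite approximations to the space, subject to a side condition defined from walks along the $\square_{\omega_1}$-sequence. We also show in ZFC that a compact space witnessing the failure of reflection at $\kappa^+$ has pseudocharacter at least $\kappa^{++}$ and that its existence implies $2^\kappa\ge\kappa^{++}$.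
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\phi$ be a cardinal function, $\kappa$ an infinite cardinal, and $\mathcal C$ a class of topological spaces. We say that \emph{$\phi$ reflects $\kappa$ for $\mathcal C$} if every $X\in\mathcal C$ with $\phi(X)\ge\kappa$ has a subspace $Y$ with $|Y|\le\kappa$ and $\phi(Y)\ge\kappa$. Thus reflection says that the inequality $\phi(X)\ge\kappa$ can always be detected on $\kappa$ points. Spaces are nonempty, and $[X]^{\le\kappa}$ is the family of subspaces of $X$ of size at most $\kappa$.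

For a $T_1$ space $X$ and $x\in X$, the \emph{pseudocharacter} $\psi(x,X)$ is the least cardinality of a family $\mathcal U$ of open sets with $\bigcap\mathcal U=\{x\}$, and the \emph{character} $\chi(x,X)$ is the least cardinality of a neighborhood base at $x$. Put
\[
\psi(X)=\sup\{\psi(x,X):x\in X\}+\aleph_0,\qquad \chi(X)=\sup\{\chi(x,X):x\in X\}+\aleph_0 .
\]
So $\psi(X)=\aleph_0$ means that every point is a \emph{$G_\delta$-point}, that is, $\{x\}$ is a countable intersection of open sets. We use two standard facts throughout.
\begin{itemize}
\item[(F1)] If $y\in Y\subseteq X$, then $\psi(y,Y)\le\psi(y,X)$ and $\chi(y,Y)\le\chi(y,X)$, by taking traces on $Y$. Also $\psi(x,X)\le\chi(x,X)$.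
\item[(F2)] If $X$ is compact Hausdorff and $\kappa$ is infinite, then $\psi(x,X)\le\kappa$ if and only if $\chi(x,X)\le\kappa$. Indeed, given $\kappa$ open sets with intersection $\{x\}$, shrink each to a closed neighborhood of $x$; by compactness the finite intersections of these form a neighborhood base.
\end{itemize}

In the simplest compact spaces $\psi$ reflects. In the one-point compactification of an infinite discrete set of size $\lambda$ every neighborhood of $\infty$ is cofinite, so $\psi(\infty)=\lambda$, and for infinite $\kappa\le\lambda$ the point $\infty$ together with $\kappa$ isolated points is a subspace of pseudocharacter $\kappa$. In the ordinal space $\omega_2+1$ the top point is isolated in every subspace of size $\aleph_1$ that contains it, but the subspace $\omega_1+1$ has size and pseudocharacter $\aleph_1$. The following general results are known.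
\begin{itemize}
\item[(K1)] If $X$ is compact Hausdorff and $\psi(Y)=\aleph_0$ for every $Y\subseteq X$ with $|Y|\le\mathfrak c$, then $\psi(X)=\aleph_0$.
\item[(K2)] If $2^\kappa=\kappa^+$, then $\psi$ reflects $\kappa^+$ for compact Hausdorff spaces.
\item[(K3)] The character $\chi$ reflects all infinite cardinals for compact Hausdorff spaces.
\end{itemize}
The problem, posed in \cite{RCP}, is whether the cardinal arithmetic in (K2) can be dropped.

\begin{quote}
\textbf{Problem.} In ZFC, does $\psi$ reflect all infinite cardinals for the class of compact Hausdorff spaces?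
\end{quote}

Since $\psi(X)=\chi(X)$ for compact Hausdorff $X$ by (F2), fact (K3) suggests a positive answer. The weak spot of this guess is that the small subspace $Y$ given by (K3) need not be compact, and $\psi(Y)$ may be smaller than $\chi(Y)$. We show that the answer to the problem is no: if ZFC is consistent, it neither proves nor refutes the statement.

\begin{theorem}\label{thm:GCH}
Under GCH, $\psi$ reflects every infinite cardinal for compact Hausdorff spaces.
\end{theorem}

\begin{theorem}\label{thm:main}
If $\square_{\omega_1}$ holds, then there is a ccc poset $P$ of size $\aleph_2$ forcing the following. There is a compact Hausdorff space $X$ with a point $0$ such that $\psi(0,X)=\aleph_2$, every $y\in X\setminus\{0\}$ is a $G_\delta$-point, and $\psi(Y)=\aleph_0$ for every $Y\subseteq X$ with $|Y|\le\aleph_1$. So in the extension by $P$, $\psi$ does not reflect $\omega_1$ for compact Hausdorff spaces.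
\end{theorem}

The principle $\square_{\omega_1}$ is recalled in Section~\ref{sec:walks}.

\begin{corollary}\label{cor:indep}
If ZFC is consistent, then it neither proves nor refutes that $\psi$ reflects all infinite cardinals for compact Hausdorff spaces; it does not even prove that $\psi$ reflects $\omega_1$.
\end{corollary}

\begin{proof}
The constructible universe $L$ satisfies GCH and $\square_{\omega_1}$ \cite{Jensen}. Theorem~\ref{thm:GCH} applies in $L$, and Theorem~\ref{thm:main} applies over $L$.
\end{proof}

The third theorem is not needed for the answer; it describes, in ZFC, what a failure of reflection at a successor cardinal must look like.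

\begin{theorem}\label{thm:ZFC}
Let $\kappa$ be an infinite cardinal and let $X$ be a compact Hausdorff space such that $\psi(X)\ge\kappa^+$ and $\psi(Y)\le\kappa$ for all $Y\in[X]^{\le\kappa^+}$. Then:
\begin{itemize}
\item[(1)] no point of $X$ has character exactly $\kappa^+$, so $\psi(X)\ge\kappa^{++}$;
\item[(2)] for some $D\in[X]^{\le\kappa}$, the space $\overline D$ has the same properties as $X$;
\item[(3)] $2^\kappa\ge\kappa^{++}$.
\end{itemize}
\end{theorem}

By part (1) with $\kappa=\omega$, the value $\psi(0,X)=\aleph_2$ in Theorem~\ref{thm:main} is the least possible. Part (3) is (K2) in contrapositive form.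

Theorems~\ref{thm:GCH} and~\ref{thm:ZFC} are proved in Section~\ref{sec:ZFC}. The rest of the paper proves Theorem~\ref{thm:main}. Section~\ref{sec:shape} reduces it to finding a closed subspace of $(2^\omega)^{\omega_2}$ with three combinatorial properties. Section~\ref{sec:forcing} forces such a subspace by finite approximations; two of the properties follow from a density argument, while the third property and the ccc pull in opposite directions, and a side condition has to reconcile them. The side condition is defined from walks along a $\square_{\omega_1}$-sequence (Section~\ref{sec:walks}). The core of the proof is the amalgamation of two conditions in Section~\ref{sec:amal}, and Section~\ref{sec:end} assembles the pieces.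

\section{Reflection under GCH and constraints in ZFC}\label{sec:ZFC}

\begin{proof}[Proof of Theorem~\ref{thm:GCH}]
Let $X$ be compact Hausdorff with $\psi(X)\ge\kappa$. If $\kappa=\omega$, any one-point subspace works, since $\psi\ge\aleph_0$ always. If $\kappa$ is a successor cardinal, use (K2). Let $\kappa$ be an uncountable limit cardinal. For each infinite cardinal $\lambda<\kappa$ we have $\psi(X)\ge\lambda^+$, so (K2) gives $Y_\lambda\subseteq X$ with $|Y_\lambda|\le\lambda^+\le\psi(Y_\lambda)$. Put $Y=\bigcup_\lambda Y_\lambda$. Then $|Y|\le\kappa$, and $\psi(Y)\ge\sup_\lambda\lambda^+=\kappa$ by (F1).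
\end{proof}

A sequence $\langle y_i:i<\mu\rangle$ \emph{converges} to $p$ if every neighborhood of $p$ contains a tail $\{y_i:i\ge i_0\}$ with $i_0<\mu$. All contradictions in the proof of Theorem~\ref{thm:ZFC} come from one observation.

\begin{lemma}\label{lem:conv}
If $\langle y_i:i<\kappa^+\rangle$ converges to $p$ and $y_i\ne p$ for all $i$, then $Y=\{p\}\cup\{y_i:i<\kappa^+\}$ satisfies $|Y|\le\kappa^+$ and $\psi(p,Y)\ge\kappa^+$.
\end{lemma}

\begin{proof}
Since $\kappa^+$ is regular, any $\kappa$ neighborhoods of $p$ contain a common tail, so their intersection with $Y$ is not $\{p\}$.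
\end{proof}

Recall that the \emph{tightness} $t(X)$ is the least infinite cardinal $\kappa$ such that whenever $x\in\overline A$ there is $B\subseteq A$ with $|B|\le\kappa$ and $x\in\overline B$. A sequence $\langle y_i:i<\mu\rangle$ is \emph{free} if $\overline{\{y_j:j<i\}}\cap\overline{\{y_j:j\ge i\}}=\emptyset$ for all $i<\mu$; initial segments of free sequences are free. We use two theorems. By Arhangel'skii's theorem, the tightness of a compact Hausdorff space is the supremum of the lengths of its free sequences (both sides being taken to be at least $\aleph_0$). By the theorem of Juh\'asz and Szentmikl\'ossy \cite{JS}, if $\mu$ is an uncountable regular cardinal and a compact Hausdorff space contains a free sequence of length $\mu$, then it contains a convergent free sequence of length $\mu$.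

\begin{proof}[Proof of Theorem~\ref{thm:ZFC}]
By hypothesis and Lemma~\ref{lem:conv}, no sequence of length $\kappa^+$ in $X\setminus\{p\}$ converges to $p$, for any $p\in X$.

(1) Suppose that $\chi(p,X)=\kappa^+$, with open base $\{B_i:i<\kappa^+\}$ at $p$. By (F2), $\psi(p,X)>\kappa$, so for each $i<\kappa^+$ there is $y_i\in\bigcap_{j\le i}B_j\setminus\{p\}$. Each $B_j$ contains $y_i$ for $i\ge j$, so $\langle y_i\rangle$ converges to $p$, a contradiction. Since $\psi(X)\ge\kappa^+$, some point $x$ has $\psi(x,X)>\kappa$. Then $\chi(x,X)>\kappa$, hence $\chi(x,X)>\kappa^+$, and $\psi(x,X)>\kappa^+$ by (F2).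

(2) First, $t(X)\le\kappa$. Otherwise $X$ has a free sequence of length $\kappa^+$, hence a free sequence $\langle y_i:i<\kappa^+\rangle$ converging to some $p$. The point $p$ lies in the closure of every tail, so by freeness it lies in the closure of no initial segment; in particular $y_i\ne p$ for all $i$, a contradiction.

As $\chi(X)\ge\kappa^+$, fact (K3) gives $Y_0\in[X]^{\le\kappa^+}$ and $p\in Y_0$ with $\chi(p,Y_0)>\kappa$. Let $X_0=\overline{Y_0}$. By (F1) and (F2), $\psi(p,X_0)>\kappa$. Write $Y_0$ as an increasing union $\bigcup_{\alpha<\kappa^+}D_\alpha$ with $|D_\alpha|\le\kappa$ and $p\in D_0$, and let $H_\alpha=\overline{D_\alpha}$. Every subset of $Y_0$ of size at most $\kappa$ is contained in some $D_\alpha$, so $t(X)\le\kappa$ yields $X_0=\bigcup_\alpha H_\alpha$. If $\psi(p,H_\alpha)\ge\kappa^+$ for some $\alpha$, take $D=D_\alpha$: the space $H_\alpha$ is compact and inherits the hypothesis on small subspaces.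

Suppose instead that $\psi(p,H_\alpha)\le\kappa$ for all $\alpha$. By regularity there is an intersection $E'_\alpha$ of at most $\kappa$ closed neighborhoods of $p$ in $X$ with $E'_\alpha\cap H_\alpha=\{p\}$. Let $E_\alpha=X_0\cap\bigcap_{\beta\le\alpha}E'_\beta$. Since $\psi(p,X_0)>\kappa$, there is $y_\alpha\in E_\alpha\setminus\{p\}$. The sets $E_\alpha$ are compact and decreasing, and $\bigcap_\alpha E_\alpha=\{p\}$ because every point of $X_0$ lies in some $H_\alpha$. Hence every open neighborhood of $p$ contains some $E_\alpha$, and $\langle y_\alpha\rangle$ converges to $p$, a contradiction.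

(3) Let $D$ be as in (2) and $Z=\overline D$. The regular open sets form a base of the regular space $Z$, and a regular open set $U$ is determined by $U\cap D$, being the interior in $Z$ of $\overline{U\cap D}$. So $Z$ has a base of size at most $2^\kappa$, and (1) applied to $Z$ gives $\kappa^{++}\le\psi(Z)\le\chi(Z)\le2^\kappa$.
\end{proof}

\section{The shape of the counterexample}\label{sec:shape}

We look for a space that resembles $\omega_2+1$ near its top point but has no analogue of the points of cofinality $\omega_1$. What makes the top point of $\omega_2+1$ invisible to small subspaces is a strictly increasing chain $\langle U_\beta:\beta<\omega_2\rangle$ of open sets with union $X\setminus\{0\}$: a set of $\aleph_1$ points other than $0$ lies in a single $U_\beta$. If $X\setminus U_\beta$ is a $G_\delta$-set, then $0$ is a $G_\delta$-point of every small subspace.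

In $\omega_2+1$ the sets $U_\beta=[0,\beta]$ are clopen, and this feature has to be given up. Indeed, suppose that all $U_\beta$ are clopen. Pick $y_\beta\in U_{\beta+1}\setminus U_\beta$ for $\beta<\omega_1$ and, by compactness, a point $y\in\bigcap_{\alpha<\omega_1}\overline{\{y_\beta:\alpha\le\beta<\omega_1\}}$. Then $y\in U_{\omega_1}$, so $y\ne0$, and $y\notin U_\alpha$ for all $\alpha<\omega_1$. If $y$ were a $G_\delta$-point, it would have a countable base by (F2), hence would lie in $\overline{\{y_\beta:\beta<\alpha\}}\subseteq U_\alpha$ for some $\alpha<\omega_1$, which is impossible.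

The next simplest open sets with $G_\delta$ complement are those of the form $\{x:\pi(x)\ne0\}$ for a continuous map $\pi$ into the Cantor set $2^\omega$, where $0$ is the constant zero sequence. Using one such map for each $\beta<\omega_2$, we are led to closed subspaces $X$ of $(2^\omega)^{\omega_2}$ with $U_\beta=\{x\in X:x(\beta)\ne0\}$. From now on $0$ denotes the zero of whatever object is meant. Consider the following properties.
\begin{itemize}
\item[(X1)] $0\in X$, and for every $\alpha<\omega_2$ and $a\in2^\omega\setminus\{0\}$ there is exactly one $y_{\alpha,a}\in X$ with $y_{\alpha,a}(\beta)=0$ for $\beta<\alpha$ and $y_{\alpha,a}(\alpha)=a$.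
\item[(X2)] $y_{\alpha,a}(\beta)\ne0$ whenever $\alpha<\beta<\omega_2$.
\item[(X3)] If $\operatorname{cf}(\gamma)=\omega_1$ and $a\in2^\omega\setminus\{0\}$, then the set of $\alpha<\gamma$ such that $y_{\alpha,a'}(\gamma)=a$ for some $a'\in2^\omega\setminus\{0\}$ is bounded in $\gamma$.
\end{itemize}
Every nonzero point has a least nonzero coordinate, so (X1) says that $X$ consists of $0$ and the points $y_{\alpha,a}$; we call $\alpha$ the \emph{index} of $y_{\alpha,a}$. Property (X2) makes the sets $U_\beta$ a chain. Property (X3) is what repairs the levels of cofinality $\omega_1$.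

\begin{proposition}\label{prop:shape}
Let $X\subseteq(2^\omega)^{\omega_2}$ be closed and satisfy \textup{(X1)--(X3)}. Then $X$ is compact Hausdorff, $\psi(0,X)=\aleph_2$, every $y\in X\setminus\{0\}$ is a $G_\delta$-point, and $\psi(Y)=\aleph_0$ for every $Y\subseteq X$ with $|Y|\le\aleph_1$.
\end{proposition}

\begin{proof}
For $\beta<\omega_2$ and $a\in2^\omega$, the set $\{x\in X:x(\beta)=a\}$ is a $G_\delta$-set, being the intersection of the clopen sets $\{x:x(\beta){\restriction}n=a{\restriction}n\}$. By (X1) and (X2), the open set $U_\beta=\{x\in X:x(\beta)\ne0\}$ is the set of points of index at most $\beta$. So $\langle U_\beta:\beta<\omega_2\rangle$ is strictly increasing with union $X\setminus\{0\}$.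

\emph{The point $y_{\gamma,a}$ is a $G_\delta$-point.} The condition $x(\gamma)=a$ excludes $0$, all points of index above $\gamma$, and all points of index $\gamma$ other than $y_{\gamma,a}$. The condition $x(\xi)=0$, for $\xi<\gamma$, holds for $y_{\gamma,a}$ and excludes all points of index at most $\xi$. So it suffices to find a countable $Q\subseteq\gamma$ such that every point $x$ of index $\alpha<\gamma$ with $x(\gamma)=a$ has $\alpha\le\xi$ for some $\xi\in Q$; then
\[
\{y_{\gamma,a}\}=\{x\in X:x(\gamma)=a\}\cap\bigcap_{\xi\in Q}\{x\in X:x(\xi)=0\}.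
\]
Take $Q=\emptyset$ if $\gamma=0$, $Q=\{\beta\}$ if $\gamma=\beta+1$, a countable cofinal subset of $\gamma$ if $\operatorname{cf}(\gamma)=\omega$, and $Q=\{\xi\}$ with $\xi<\gamma$ an upper bound of the set in (X3) if $\operatorname{cf}(\gamma)=\omega_1$.

\emph{Small subspaces.} Let $|Y|\le\aleph_1$. Nonzero points of $Y$ are $G_\delta$-points of $Y$ by (F1). If $0\in Y$, then $Y\setminus\{0\}\subseteq U_\beta$ for some $\beta<\omega_2$, since $\omega_2$ is regular, and $\{0\}=Y\cap\{x:x(\beta)=0\}$ is a $G_\delta$-set in $Y$.

\emph{The point $0$.} Let $\mathcal O$ be a family of at most $\aleph_1$ open neighborhoods of $0$. For $O\in\mathcal O$ the compact set $X\setminus O$ is covered by the chain, hence contained in one $U_{\beta_O}$. With $\beta=\sup_O\beta_O<\omega_2$, the points of index $\beta+1$ lie in $\bigcap\mathcal O$. So $\psi(0,X)\ge\aleph_2$, and equality holds because $\{0\}=\bigcap_{\beta<\omega_2}\{x:x(\beta)=0\}$ is an intersection of $\aleph_2$ many $G_\delta$-sets.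
\end{proof}

\section{Finite approximations and the side condition}\label{sec:forcing}

\subsection*{Conditions}
Let $L_n=\{0,1\}^n$, let $0_n\in L_n$ be the zero string, and let $L_n^*=L_n\setminus\{0_n\}$. A closed set $X\subseteq(2^\omega)^{\omega_2}$ is determined by its traces on finitely many coordinates $F$ and finitely many digits $n$. A condition prescribes such a trace. To obtain (X1), we require of the trace what (X1) requires of $X$: a nonzero element is determined by its least nonzero coordinate and its value there.

There is one more requirement, which depends on a parameter. A \emph{system} is a sequence $\langle\sim_\delta:\delta<\omega_2\rangle$ in which $\sim_\delta$ is an equivalence relation on the interval $(\delta,\omega_2)$. For $F\subseteq\omega_2$, a \emph{$\delta$-class of $F$} is a $\sim_\delta$-class of $F\setminus(\delta+1)$. In this section the system is arbitrary; it is chosen in Section~\ref{sec:walks}.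

\begin{definition}\label{def:P}
A \emph{condition} $p$ consists of a finite set $F_p\subseteq\omega_2$, an integer $n_p\ge1$, and functions $x^p_{\delta,s}:F_p\to L_{n_p}$, one for each \emph{label} $(\delta,s)\in F_p\times L^*_{n_p}$, such that $x^p_{\delta,s}(\beta)=0$ for $\beta<\delta$ and $x^p_{\delta,s}(\delta)=s$. These functions are the \emph{atoms} of $p$, and $\delta=\operatorname{ind}x^p_{\delta,s}$ is the \emph{index}. Let $X_p$ be the set of atoms, $\bar X_p=X_p\cup\{0\}$, and, for any $\delta<\omega_2$, $X_p^{>\delta}=\{x\in X_p:\operatorname{ind}x>\delta\}\cup\{0\}$. We require: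
\begin{itemize}
\item[(S)] for every label $(\delta,s)$ and every $\delta$-class $k$ of $F_p$ there is $z\in X_p^{>\delta}$ with $z{\restriction}k=x^p_{\delta,s}{\restriction}k$.
\end{itemize}
Such a $z$ is a \emph{witness} for $x^p_{\delta,s}$ and $k$; by convention, the witness for $k=\emptyset$ is $0$.

If $x$ is a function whose domain contains $F_p$ and whose values are finite or infinite binary strings of length at least $n_p$, put $x|p=\langle x(\beta){\restriction}n_p:\beta\in F_p\rangle$. Let $q\le p$ if $F_q\supseteq F_p$, $n_q\ge n_p$, and $x|p\in\bar X_p$ for all $x\in X_q$. Let $P$ be the set of conditions with this order.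
\end{definition}

So (S) says that above its index an atom is pieced together, class by class, from atoms of larger index and $0$. The order is reflexive, and it is transitive because $(x|q)|p=x|p$ and $0|p=0$. Conditions are finite objects over $\omega_2$, and every singleton is $F_p$ for some $p$, so $|P|=\aleph_2$. If $F\subseteq F'$ and $k$ is a $\delta$-class of $F'$, then $k\cap F$ is empty or a $\delta$-class of $F$; we use this without comment. The defining property of atoms is used in the following form.
\begin{itemize}
\item[(U)] If $x|p\in\bar X_p$, $\alpha\in F_p$, $x(\beta)=0$ for $\beta\in F_p\cap\alpha$, and $s=x(\alpha){\restriction}n_p\ne0$, then $x|p=x^p_{\alpha,s}$.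
\end{itemize}
In particular, if $q\le p$, $\alpha\in F_p$, $u\in L_{n_q}$ and $u{\restriction}n_p\ne0$, then
\begin{equation}\label{eq:restr}
x^q_{\alpha,u}|p=x^p_{\alpha,u\restriction n_p}.
\end{equation}

\subsection*{Adding a coordinate}
The next lemma provides the density arguments for (X1) and (X2). The difficulty is that an atom of index $\delta<\nu$ has to become nonzero at $\nu$, while by (S) its value at $\nu$ is copied from a witness, and the old witness may have index above $\nu$. The remedy is to use the additional digits to create, for each old $w\in X_p^{>\nu}$, a new atom of index $\nu$ that restricts to $w$.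

\begin{lemma}[Extension]\label{lem:ext}
Given $p\in P$, $\nu<\omega_2$ and $N<\omega$, there is $q\le p$ with $F_q=F_p\cup\{\nu\}$, $n_q\ge N$, and $x^q_{\delta,u}(\nu)\ne0$ whenever $\delta\in F_p$, $\delta<\nu$, $u\in L_{n_q}$ and $u{\restriction}n_p\ne0$. Here $\nu\in F_p$ is allowed.
\end{lemma}

\begin{proof}
Let $n=n_p$ and $n_q=n+m$, where $n+m\ge N$ and $2^m-1\ge|X_p^{>\nu}|$. Call a label $(\delta,u)\in F_q\times L^*_{n+m}$ \emph{old} if $\delta\in F_p$ and $u{\restriction}n\ne0$, and \emph{free} otherwise. If $\nu\in F_p$, the free labels at $\nu$ are those with $u{\restriction}n=0$; if $\nu\notin F_p$, all labels at $\nu$ are free. In both cases there are at least $2^m-1$ of them, so we can fix a map $u\mapsto w(u)$ from the free labels at $\nu$ onto $X_p^{>\nu}$.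

We define $x_{\delta,u}=x^q_{\delta,u}$ by descending recursion on $\delta\in F_q$; only the values at $\beta>\delta$ have to be given. For $w=x^p_{\varepsilon,s}$ put $\hat w=x_{\varepsilon,s^\frown0_m}$, and put $\hat0=0$. We maintain that for old labels $x_{\delta,u}|p=x^p_{\delta,u\restriction n}$, so that $\hat w|p=w$, and $x_{\delta,u}(\nu)\ne0$ if $\delta<\nu$.

\emph{Free labels at $\nu$.} Let $x_{\nu,u}(\beta)=\widehat{w(u)}(\beta)$ for $\beta>\nu$. Then $\widehat{w(u)}\in X_q^{>\nu}$ is a witness for every class. Moreover $x_{\nu,u}|p=w(u)$: both sides vanish below $\nu$; if $\nu\in F_p$, then $u{\restriction}n=0=w(u)(\nu)$; and above $\nu$ we use $\widehat{w(u)}|p=w(u)$.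

\emph{Free labels at $\delta\ne\nu$.} Here $u{\restriction}n=0$. Let $x_{\delta,u}(\beta)=0$ for $\beta>\delta$. Then $x_{\delta,u}|p=0$, and $0$ is a witness for every class.

\emph{Old labels.} Let $s=u{\restriction}n$. For each $\delta$-class $k$ of $F_q$ let $z_k\in X_p^{>\delta}$ be a witness for $x^p_{\delta,s}$ and $k\cap F_p$. Put $Z_k=\hat z_k$, unless $\nu\in k$ and $\hat z_k(\nu)=0$. In that exceptional case $z_k\in X_p^{>\nu}$: if $z_k$ had index below $\nu$, then $\hat z_k(\nu)\ne0$ by the recursion, and if it had index $\nu$, then $\hat z_k(\nu)\ne0$ by the definition of atoms. So there is a free label $(\nu,u')$ with $w(u')=z_k$, and we put $Z_k=x_{\nu,u'}$. In all cases $Z_k\in X_q^{>\delta}$, $Z_k|p=z_k$, and $Z_k(\nu)\ne0$ if $\nu\in k$. Let $x_{\delta,u}$ agree with $Z_k$ on $k$. Then the $Z_k$ witness (S), $x_{\delta,u}|p=x^p_{\delta,s}$, and $x_{\delta,u}(\nu)\ne0$ if $\delta<\nu$, since then $\nu$ lies in some class.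

Every atom of $q$ restricts to an element of $\bar X_p$, so $q\le p$.
\end{proof}

\subsection*{The generic space}
Let $G$ be $P$-generic over the ground model $V$: $G$ is upward closed, any two members of $G$ have a common extension in $G$, and $G$ meets every set in $V$ that is dense below some member of $G$. Until the ccc is proved, $\omega_2$ denotes the ordinal $\omega_2^V$. In $V[G]$ let
\[
X_G=\{x\in(2^\omega)^{\omega_2}:x|p\in\bar X_p\text{ for all }p\in G\}.
\]
This is an intersection of clopen sets, hence closed, and $0\in X_G$. By Lemma~\ref{lem:ext} and genericity, every $p\in G$ has extensions $q\in G$ such that $F_q$ contains any prescribed finite set and $n_q$ exceeds any prescribed integer.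

\begin{lemma}\label{lem:generic}
For any system, $X_G$ satisfies \textup{(X1)} and \textup{(X2)}, and
\begin{equation}\label{eq:star}
y_{\alpha,a}|p=x^p_{\alpha,a\restriction n_p}\quad\text{whenever }p\in G,\ \alpha\in F_p,\ a{\restriction}n_p\ne0 .
\end{equation}
\end{lemma}

\begin{proof}
Fix $\alpha$ and $a\ne0$, and let $G'$ be the set of $p\in G$ with $\alpha\in F_p$ and $a{\restriction}n_p\ne0$. Every finite subset of $G$ has a common extension in $G'$, with $F_p$ and $n_p$ as large as we like.

Any $y\in X_G$ that vanishes below $\alpha$ and has $y(\alpha)=a$ satisfies \eqref{eq:star} by (U). This determines $y(\beta){\restriction}N$ for all $\beta$ and $N$, which proves uniqueness in (X1). For existence, let $K_p=\{x\in(2^\omega)^{\omega_2}:x|p=x^p_{\alpha,a\restriction n_p}\}$ for $p\in G'$. These sets are nonempty and clopen, and $K_q\subseteq K_p$ for $q\le p$ in $G'$ by \eqref{eq:restr}. So they have the finite intersection property, and by compactness there is $x\in\bigcap_{p\in G'}K_p$. If $p\in G$, take $q\le p$ in $G'$; then $x|q\in X_q$, so $x|p\in\bar X_p$. Thus $x\in X_G$. Conditions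 $q\in G'$ with $\beta\in F_q$ and $n_q$ arbitrarily large show that $x(\alpha)=a$ and $x(\beta)=0$ for $\beta<\alpha$.

For (X2), let $\beta>\alpha$ and fix $p\in G'$. The set of $q\le p$ with $\beta\in F_q$ and $x^q_{\alpha,u}(\beta)\ne0$ for all $u\in L_{n_q}$ with $u{\restriction}n_p\ne0$ is dense below $p$: apply Lemma~\ref{lem:ext} with $\nu=\beta$ to a given $p'\le p$ and note that $u{\restriction}n_p\ne0$ implies $u{\restriction}n_{p'}\ne0$. For such a $q$ in $G$, \eqref{eq:star} gives $y_{\alpha,a}(\beta){\restriction}n_q=x^q_{\alpha,a\restriction n_q}(\beta)\ne0$.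
\end{proof}

\subsection*{What the system has to do}
It remains to obtain the ccc and (X3). The two extreme systems each fail one of these.

\begin{example}[the finest system]\label{ex:fine}
Let every class be a singleton. Then (S) is vacuous: if $x^p_{\delta,s}(\beta)=t\ne0$, then $x^p_{\beta,t}$ is a witness for $\{\beta\}$. Fix $\omega_1\le\gamma_1<\gamma_2<\omega_2$. For $\alpha<\omega_1$ let $p_\alpha$ have $F=\{\alpha,\gamma_1,\gamma_2\}$, $n=1$, and atoms $(1,1,0)$, $(0,1,1)$, $(0,0,1)$. Suppose that $r\le p_\alpha,p_{\alpha'}$ with $\alpha<\alpha'$, and let $x=x^r_{\alpha',u}$, where $u$ has first digit $1$. Then $x|p_{\alpha'}=(1,1,0)$ by \eqref{eq:restr} and $x(\alpha)=0$, so $x|p_\alpha=(0,1,0)\notin\bar X_{p_\alpha}$. Hence the $p_\alpha$ form an uncountable antichain. Condition (S) forbids $p_\alpha$ as soon as $\gamma_1\sim_\alpha\gamma_2$; so we want any two ordinals to be $\sim_\alpha$-equivalent for all but countably many $\alpha$.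
\end{example}

\begin{example}[the coarsest system]\label{ex:coarse}
Let each $\sim_\delta$ have a single class. If $\delta<\varepsilon$ are in $F_p$ and $x^p_{\delta,s}(\varepsilon)=t\ne0$, then $x^p_{\delta,s}$ agrees with $x^p_{\varepsilon,t}$ on $F_p\setminus\varepsilon$: the witness agrees with $x^p_{\delta,s}$ above $\delta$ and has index in $(\delta,\varepsilon]$, and we repeat until the index is $\varepsilon$. By \eqref{eq:star} and (X2), for $0<\varepsilon<\gamma$ and $a'=y_{0,a}(\varepsilon)$ we get $y_{\varepsilon,a'}(\gamma)=y_{0,a}(\gamma)\ne0$. So the set in (X3) can be unbounded in $\gamma$ for every limit ordinal $\gamma$.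
\end{example}

To prove (X3) we have to take two similar conditions $p,q$, one speaking about a point of index $\alpha<\gamma$ and the other about a point of index $\alpha'<\gamma$, and amalgamate them so that the two points are forced to differ at $\gamma$. The following example is the smallest one in which both the obstacle and the remedy are visible.

\begin{example}[doubles]\label{ex:double}
Let $\tau<\alpha<\alpha'<\gamma$. Let $p$ and $q$ have $F_p=\{\tau,\alpha,\gamma\}$, $F_q=\{\tau,\alpha',\gamma\}$, $n=1$, and atoms $(1,1,1)$, $(0,1,1)$, $(0,0,1)$. Each atom is a witness for the preceding one on all classes, so these are conditions for any system. We want $r\le p,q$ in which no atom of index $\alpha$ and no atom of index $\alpha'$ share at $\gamma$ a value with first digit $1$.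

Assume $\alpha\sim_\tau\alpha'$ and $\alpha'\sim_\alpha\gamma$. Then there is no such $r$ with $F_r=F_p\cup F_q$. Indeed, if $u$ has first digit $1$, then by \eqref{eq:restr} the values of $x^r_{\tau,u}$ at $\alpha$ and $\alpha'$ have first digit $1$. The witness $Z$ for the $\tau$-class of $\alpha$ and $\alpha'$ has index in $(\tau,\alpha]$, hence index $\alpha$; by \eqref{eq:restr}, $Z|p=(0,1,1)$. The witness $Z'$ for $Z$ and the $\alpha$-class of $\alpha'$ and $\gamma$ is nonzero at $\alpha'$, hence has index $\alpha'$, and $Z'(\gamma)=Z(\gamma)$ has first digit $1$.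

The atom $x^r_{\tau,u}$ needs a witness that restricts to $(0,1,1)$ on both sides, and this witness must not have index $\alpha$. So we add a coordinate. Suppose that some $\xi\in(\tau,\alpha)$ puts $\alpha,\alpha',\gamma$ into three different $\xi$-classes. Let $F_r=\{\tau,\xi,\alpha,\alpha',\gamma\}$, $n_r=2$, and define atoms by the table
\[
\begin{array}{l|ccccc|l}
\text{label}&\tau&\xi&\alpha&\alpha'&\gamma&\text{witnesses}\\ \hline
(\gamma,u)&00&00&00&00&u&\text{none needed}\\
(\alpha',u),\ u\in\{10,11\}&00&00&00&u&11&x^r_{\gamma,11}\\
(\alpha,u),\ u\in\{10,11\}&00&00&u&00&10&x^r_{\gamma,10}\\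
(\xi,01)&00&01&10&10&10&x^r_{\alpha,10},\ x^r_{\alpha',10},\ x^r_{\gamma,10}\\
(\tau,u),\ u\in\{10,11\}&u&01&10&10&10&x^r_{\xi,01}
\end{array}
\]
and let the atoms of all other labels $(\delta,u)$ vanish above $\delta$. Reading off first digits shows $r\le p,q$, and the values $10$ and $11$ at $\gamma$ differ. The atom $x^r_{\xi,01}$ is what we call a \emph{double}: it restricts to the atom of index $\alpha$ of $p$ and to its copy of index $\alpha'$ in $q$. It satisfies (S) only because $\xi$ separates $\alpha$ from $\alpha'$.
\end{example}

So the system must be coarse in the sense of Example~\ref{ex:fine}, and yet fine enough to provide separating coordinates $\xi$ below a set of ordinals and its copy. Walks along a $\square_{\omega_1}$-sequence give both.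

\section{Walks along a square sequence}\label{sec:walks}

The principle $\square_{\omega_1}$ asserts that there is a sequence $\langle C_\beta:\beta<\omega_2\text{ limit}\rangle$ such that $C_\beta$ is closed and unbounded in $\beta$, $\operatorname{otp}C_\beta\le\omega_1$, and $C_\zeta=C_\beta\cap\zeta$ for every limit point $\zeta<\beta$ of $C_\beta$ (\emph{coherence}). Fix such a sequence, and put $C_0=\emptyset$ and $C_{\beta+1}=\{\beta\}$.

For $\xi\le\beta<\omega_2$, the \emph{walk} $\beta\to\xi$ is the finite decreasing sequence that starts at $\beta$, steps from a term $b>\xi$ to $\min(C_b\setminus\xi)$, and stops at $\xi$. For $\xi<\beta$ let $c_\beta(\xi)$ be the last term before $\xi$, that is, the term $b$ with $\xi\in C_b$. For instance, $c_\beta(\xi)=\beta$ if $\xi\in C_\beta$, and $c_{\xi+k}(\xi)=\xi+1$ for $1\le k<\omega$. Always $\xi<c_\beta(\xi)\le\beta$. If $\beta\to\xi$ passes through $\varepsilon>\xi$, then it continues as $\varepsilon\to\xi$, so $c_\beta(\xi)=c_\varepsilon(\xi)$. Our system is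
\[
\beta\sim_\xi\beta'\iff c_\beta(\xi)=c_{\beta'}(\xi)\qquad(\beta,\beta'>\xi),
\]
and from now on $P$ is the poset of Definition~\ref{def:P} for this system. The common ordinal $c_\beta(\xi)$ for $\beta$ in a $\xi$-class is the \emph{value} of the class.

The first lemma is the coarseness asked for in Example~\ref{ex:fine}. It uses only the bound on order types.

\begin{lemma}\label{lem:countable}
For $\alpha<\beta<\omega_2$ the set $\Xi(\alpha,\beta)=\{\xi<\alpha:\alpha\not\sim_\xi\beta\}$ is countable.
\end{lemma}

\begin{proof}
Induction on $\beta$. The set $C_\beta\cap\alpha$ is countable: it is empty if $\beta$ is a successor, and a proper initial segment of a set of order type at most $\omega_1$ if $\beta$ is a limit. Let $\gamma^*=\min(C_\beta\setminus\alpha)<\beta$. Let $\xi\in\Xi(\alpha,\beta)\setminus C_\beta$ and $\gamma=\min(C_\beta\setminus\xi)$. Then $\gamma>\xi$ and $c_\gamma(\xi)=c_\beta(\xi)\ne c_\alpha(\xi)$, and either $\gamma\in C_\beta\cap\alpha$ or $\gamma=\gamma^*\ne\alpha$. Hence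
\[
\Xi(\alpha,\beta)\subseteq(C_\beta\cap\alpha)\cup\bigcup_{\gamma\in C_\beta\cap\alpha}\Xi(\gamma,\alpha)\cup\Xi(\alpha,\gamma^*),
\]
where the last term is omitted if $\gamma^*=\alpha$. The right side is countable by the inductive hypothesis.
\end{proof}

Next we determine which walks pass through a given ordinal of cofinality $\omega_1$. Let $\operatorname{cf}(\delta)=\omega_1$. If $b>\delta$, then
\begin{equation}\label{eq:bounded}
\sup(C_b\cap\delta)<\delta,
\end{equation}
for otherwise $C_b\cap\delta$ has order type at least $\omega_1$ and $\delta\in C_b$, so $\operatorname{otp}C_b>\omega_1$. For $\beta\ge\delta$ let $\lambda(\beta,\delta)<\delta$ be the maximum of $\sup(C_b\cap\delta)$ over the terms $b>\delta$ of the walk $\beta\to\delta$, with $\lambda(\delta,\delta)=0$.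

\begin{lemma}\label{lem:lambda}
Let $\operatorname{cf}(\delta)=\omega_1$ and $\xi<\delta\le\beta$. The walk $\beta\to\xi$ passes through $\delta$ if $\xi>\lambda(\beta,\delta)$, and does not if $\xi<\lambda(\beta,\delta)$.
\end{lemma}

\begin{proof}
If $\xi>\lambda(\beta,\delta)$, then $C_b\cap[\xi,\delta)=\emptyset$ for all terms $b>\delta$ of $\beta\to\delta$, so $\min(C_b\setminus\xi)=\min(C_b\setminus\delta)$ and the two walks agree down to $\delta$. If $\xi<\lambda(\beta,\delta)$, let $b>\delta$ be the first term of $\beta\to\delta$ with $C_b\cap[\xi,\delta)\ne\emptyset$. The two walks agree down to $b$, and then $\beta\to\xi$ jumps from $b>\delta$ to an ordinal below $\delta$.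
\end{proof}

Finally, coherence describes the classes just below a limit ordinal $\zeta$. For $\beta\ge\zeta$ let the \emph{gate} $g_\zeta(\beta)$ be the first term $b$ of the walk $\beta\to\zeta$ such that $C_b\cap\zeta$ is cofinal in $\zeta$. It exists because the last term $\zeta$ qualifies, and $\zeta\le g_\zeta(\beta)\le\beta$.

\begin{lemma}\label{lem:gate}
Let $\zeta$ be a limit ordinal and $\zeta\le\beta<\omega_2$. There is $\rho(\beta,\zeta)<\zeta$ such that for all $\alpha\in[\rho(\beta,\zeta),\zeta)$,
\[
c_\beta(\alpha)=\begin{cases}g_\zeta(\beta)&\text{if }\alpha\in C_\zeta,\\ c_{\min(C_\zeta\setminus\alpha)}(\alpha)&\text{if }\alpha\notin C_\zeta.\end{cases}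
\]
In the second case the value does not depend on $\beta$.
\end{lemma}

\begin{proof}
Let $g=g_\zeta(\beta)$. Then $C_g\cap\zeta=C_\zeta$, trivially if $g=\zeta$ and by coherence if $g>\zeta$. For the finitely many terms $b$ before $g$ the set $C_b\cap\zeta$ is bounded in $\zeta$, so there is $\rho<\zeta$ with $C_b\cap[\rho,\zeta)=\emptyset$ for all of them. For $\alpha\in[\rho,\zeta)$ the walk $\beta\to\alpha$ agrees with $\beta\to\zeta$ down to $g$, and then steps to $\min(C_g\setminus\alpha)=\min(C_\zeta\setminus\alpha)$. This ordinal is $\alpha$ if $\alpha\in C_\zeta$ and exceeds $\alpha$ otherwise.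
\end{proof}

Thus, for finitely many ordinals $\beta\ge\zeta$ and $\alpha$ close below $\zeta$, there are only two patterns: off $C_\zeta$ all of them are equivalent, and on $C_\zeta$ they are sorted by their gates, with values at least $\zeta$, so that they are separated from every ordinal in $(\alpha,\zeta)$. The separating coordinates $\xi$ will be taken from $C_\zeta$.

\section{Amalgamation}\label{sec:amal}

\begin{proposition}\label{prop:amal}
Let $\langle p_i:i<\omega_1\rangle$ be a sequence of conditions.
\begin{itemize}
\item[(a)] There are $i<j$ such that $p_i$ and $p_j$ are compatible.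
\item[(b)] Let $\operatorname{cf}(\gamma)=\omega_1$, let $\langle\alpha_i:i<\omega_1\rangle$ be strictly increasing and cofinal in $\gamma$, and suppose $\alpha_i,\gamma\in F_{p_i}$ for all $i$. Then there are $i<j$ with $n_{p_i}=n_{p_j}=n$ and $r\le p_i,p_j$ such that whenever $u,u'\in L^*_{n_r}$ and $x^r_{\alpha_i,u}(\gamma)=x^r_{\alpha_j,u'}(\gamma)=v$, we have $v{\restriction}n=0$.
\end{itemize}
\end{proposition}

The proof occupies this section. We take a countable elementary submodel $M$, let $q=p_j$ for $j=M\cap\omega_1$, and find in $M$ a copy $p=p_i$ of $q$. The model tells us where the ordinals of $q$ lie relative to those of $p$ and how walks between them behave (Steps 1 and 2). This information is condensed into four statements about classes (Step 3), after which the construction of $r$ is finite combinatorics (Steps 4 and 5).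

Let $\theta$ be a large regular cardinal, $H(\theta)$ the collection of sets of hereditary cardinality below $\theta$, and $M\prec H(\theta)$ a countable elementary submodel containing $\langle C_\beta\rangle$, $\langle p_i\rangle$ and, for (b), $\gamma$ and $\langle\alpha_i\rangle$. We use the standard facts: objects definable in $H(\theta)$ from elements of $M$ belong to $M$; finite subsets of $M$ belong to $M$; countable sets that belong to $M$ are subsets of $M$; and $j=M\cap\omega_1$ is a countable ordinal. In particular $c_\beta(\xi)$, $\Xi(\alpha,\beta)$ and $\lambda(\beta,\delta)$ are in $M$ when their arguments are.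

\subsection*{Step 1: gaps of the model}

\begin{lemma}\label{lem:gap}
Let $\beta_0\in\omega_2\setminus M$, let $\delta$ be the least element of $(M\cap\omega_2)\cup\{\omega_2\}$ above $\beta_0$, and let $\zeta=\sup(M\cap\delta)$.
\begin{itemize}
\item[(G1)] $\delta=\omega_2$ or $\operatorname{cf}(\delta)=\omega_1$; $\zeta$ is a limit ordinal, $M\cap\delta$ is a cofinal subset of $\zeta$, and $\zeta\le\beta_0<\delta$.
\item[(G2)] If $\delta<\omega_2$, then $C_\zeta=C_\delta\cap\zeta\subseteq M$.
\item[(G3)] If $\beta\ge\zeta$ and $g_\zeta(\beta)\in M$, then $\delta<\omega_2$ and $g_\zeta(\beta)=\delta$.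
\item[(G4)] If $\delta\le\beta<\omega_2$, then $g_\zeta(\beta)=\delta$ if and only if $\lambda(\beta,\delta)<\zeta$. The inequality holds whenever $\beta\in M$.
\end{itemize}
\end{lemma}

\begin{proof}
(G1) We have $M\cap[\beta_0,\delta)=\emptyset$. Let $\delta<\omega_2$, so $\delta\in M$. If $\delta=\varepsilon+1$, then $\varepsilon\in M\cap[\beta_0,\delta)$. If $\operatorname{cf}(\delta)=\omega$, then $M$ contains a countable cofinal subset of $\delta$, which is a subset of $M$ meeting $[\beta_0,\delta)$. Both are impossible, so $\operatorname{cf}(\delta)=\omega_1$. In all cases $\delta$ is a limit, so $M\cap\delta$ contains $0$ and is closed under successor; it has no maximum, which gives the claims about $\zeta$. Finally $M\cap\delta\subseteq\beta_0$ gives $\zeta\le\beta_0$.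

(G2) For $\alpha\in M\cap\delta$ we have $\min(C_\delta\setminus\alpha)\in M\cap\delta\subseteq\zeta$. So $C_\delta\cap M$ is cofinal in $\zeta$, and $C_\zeta=C_\delta\cap\zeta$ by coherence. Since $\operatorname{cf}(\delta)=\omega_1$, the set $C_\delta$ has order type $\omega_1$, and its increasing enumeration $e$ belongs to $M$. Then $e(i)\in M$ if and only if $i<j$, so $C_\delta\cap M$ is an initial segment of $C_\delta$. Being cofinal in $\zeta$, it equals $C_\delta\cap\zeta$.

(G3) Let $g=g_\zeta(\beta)\in M$. As $\zeta\le g<\omega_2$ and $M\cap[\zeta,\delta)=\emptyset$, we get $\delta\le g<\omega_2$. If $g>\delta$, then $\sup(C_g\cap\delta)\in M\cap\delta\subseteq\zeta$ by \eqref{eq:bounded}, so $C_g\cap\zeta$ is not cofinal in $\zeta$, a contradiction.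

(G4) Suppose $g_\zeta(\beta)=\delta$. Each term $b$ of $\beta\to\zeta$ before $\delta$ is followed by a term at least $\delta$, so $C_b\cap[\zeta,\delta)=\emptyset$; hence these $b$ are exactly the terms above $\delta$ of $\beta\to\delta$. For each of them $C_b\cap\zeta$ is bounded in $\zeta$, so $\lambda(\beta,\delta)<\zeta$. Conversely, if $\lambda(\beta,\delta)<\zeta$, then $\beta\to\zeta$ passes through $\delta$ by Lemma~\ref{lem:lambda}, the earlier terms $b$ have $\sup(C_b\cap\delta)<\zeta$ and do not qualify as gates, and $\delta$ qualifies by (G2). If $\beta\in M$, then $\lambda(\beta,\delta)\in M\cap\delta\subseteq\zeta$.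
\end{proof}

\subsection*{Step 2: the two conditions}
Let $q=p_j$, $n=n_q$, $R=F_q\cap M$ and $B=F_q\setminus M$. Each $\beta_0\in B$ determines an ordinal $\delta$ as in Lemma~\ref{lem:gap}. Let $\delta_1<\dots<\delta_m$ be the ordinals so obtained ($m=0$ if $B=\emptyset$), let $B_l$ be the set of elements of $B$ that determine $\delta_l$, and let $\zeta_l=\sup(M\cap\delta_l)$ and $g_l=g_{\zeta_l}$. All $\delta_l$ are in $M$, only $\delta_m$ can be $\omega_2$, and $B_l\subseteq[\zeta_l,\delta_l)$. Call $\beta\in F_q$ with $\beta\ge\delta_l$ \emph{$l$-good} if $\lambda(\beta,\delta_l)<\zeta_l$, and \emph{$l$-bad} otherwise. By (G4), the elements of $R\setminus\delta_l$ are $l$-good.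

The copy of $B_l$ is to be placed just below $\zeta_l$, above all the finitely many bounds that govern walks from $F_q$, with room for the new coordinate $\xi_l$ underneath. Choose $\eta_l\in M\cap\delta_l$ larger than
\begin{itemize}
\item every element of $R\cap\delta_l$, and $\delta_{l-1}$ if $l>1$;
\item $\rho(\beta,\zeta_l)$ for all $\beta\in F_q\setminus\zeta_l$;
\item $\lambda(\beta,\delta_l)$ for all $l$-good $\beta$.
\end{itemize}
All these ordinals are below $\zeta_l$, so $\eta_l$ exists by (G1). Choose $\xi_l\in C_{\zeta_l}$ with $\xi_l\ge\eta_l$, and then $\mu_l\in M\cap\delta_l$ with $\mu_l>\xi_l$. If $\delta_l=\omega_2$, the ordinal $\xi_l$ need not belong to $M$; this is why it is bracketed by $\eta_l,\mu_l\in M$. For $\tau\in R$ let $V_\tau=M\cap\{c_\beta(\tau):\beta\in F_q,\ \beta>\tau\}$.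

\begin{lemma}\label{lem:reflect}
There is $i<j$ such that $p=p_i$ belongs to $M$, $n_p=n$, $R\subseteq F_p$, there is an order isomorphism $\sigma:F_p\to F_q$ that is the identity on $R$ and satisfies $x^q_{\sigma\alpha,s}(\sigma\beta)=x^p_{\alpha,s}(\beta)$ for all $\alpha,\beta\in F_p$, $s\in L_n^*$, and:
\begin{itemize}
\item[(R1)] $A_l=\sigma^{-1}[B_l]$ is contained in $(\mu_l,\delta_l)$;
\item[(R2)] if $\tau\in R$, $v\in V_\tau$ and $\tau<\beta\in F_p$, then $c_\beta(\tau)=v$ if and only if $c_{\sigma\beta}(\tau)=v$;
\item[(R3)] if $\beta\in F_p$ and $\sigma\beta\ge\delta_l$, then $\beta\ge\delta_l$, and $\lambda(\beta,\delta_l)<\eta_l$ if $\sigma\beta$ is $l$-good, while $\lambda(\beta,\delta_l)>\mu_l$ if $\sigma\beta$ is $l$-bad;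
\item[(R4)] in case \textup{(b)}, $\sigma\alpha_i=\alpha_j$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $N=|F_q|$, and describe elements of an $N$-element set of ordinals by their positions $e<N$ in the increasing enumeration. The following data are finite objects built from elements of $M$, so they belong to $M$: the numbers $n,N$; the positions of the elements of $R$ in $F_q$ together with these elements; the table of values of the atoms of $q$ in terms of positions; the positions of each $B_l$, of the $l$-good and of the $l$-bad elements; the ordinals $\eta_l,\mu_l,\delta_l$; for $\tau\in R$ and $v\in V_\tau$, the ordinal $v$ and the set of positions of those $\beta>\tau$ with $c_\beta(\tau)=v$; and in case (b) the position of $\alpha_j$. Let $\Phi(i)$ say that $n_{p_i}=n$, $|F_{p_i}|=N$, the elements of $R$ occupy the given positions in $F_{p_i}$, the atoms of $p_i$ have the given table, and (R1)--(R4) hold when each mention of $\sigma\beta$ is replaced by the corresponding statement about the position of $\beta$. The parameters of $\Phi$ are these data and $\langle C_\beta\rangle$, $\langle p_i\rangle$,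 $\langle\alpha_i\rangle$, all in $M$.

The statement $\Phi(j)$ holds: $B_l\subseteq[\zeta_l,\delta_l)\subseteq(\mu_l,\delta_l)$; $\lambda(\beta,\delta_l)<\eta_l$ for $l$-good $\beta$ by the choice of $\eta_l$; $\lambda(\beta,\delta_l)\ge\zeta_l>\mu_l$ for $l$-bad $\beta$; and the other clauses are tautologies for $\sigma=\mathrm{id}$. So $H(\theta)\models\exists i<\omega_1\,\Phi(i)$, and by elementarity there is such an $i$ in $M\cap\omega_1=j$.
\end{proof}

Since $p\in M$, we have $F_p\subseteq M$. Hence $F_p\cap F_q=R$, $A=F_p\setminus R$ is the union of the $A_l$, and $A_l\subseteq M\cap\delta_l\subseteq\zeta_l$. So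
\begin{equation}\label{eq:block}
\eta_l\le\xi_l<\mu_l<A_l<\zeta_l\le B_l<\delta_l ,
\end{equation}
where inequalities with sets refer to all their elements. Put
\[
F_r=F_p\cup F_q\cup\{\xi_1,\dots,\xi_m\}.
\]
The \emph{blocks} $[\eta_l,\delta_l)$ are pairwise disjoint because $\eta_l>\delta_{l-1}$, and they miss $R$ by the choice of $\eta_l$. Therefore $F_r\cap[\eta_l,\delta_l)=\{\xi_l\}\cup A_l\cup B_l$, the ordinal $\xi_l$ is not in $F_p\cup F_q$, every element of $F_r$ outside the blocks lies in $R$, and
\begin{equation}\label{eq:empty}
F_q\cap[\eta_l,\zeta_l)=\emptyset .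
\end{equation}

\subsection*{Step 3: the classes of $F_r$}

\begin{lemma}\label{lem:classes}
Here classes are classes of $F_r$.
\begin{itemize}
\item[(C1)] If $\beta_0\in B$, then all elements of $F_p$ above $\beta_0$ lie in one $\beta_0$-class.
\item[(C2)] If $\alpha\in A$, then at most one $\alpha$-class meets both $F_p$ and $F_q$.
\item[(C3)] At most one $\xi_l$-class meets both $F_p$ and $F_q$. If $k^*$ is such a class, then $k^*\cap F_q=\sigma[k^*\cap F_p]$, and for each $\alpha\in A_l$ the set $k^*\cap F_p$ is contained in one $\alpha$-class.
\item[(C4)] If $\tau\in R$ and a $\tau$-class $k$ meets both $A$ and $B$, then $k\cap F_q=\sigma[k\cap F_p]$.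
\end{itemize}
\end{lemma}

\begin{proof}
(C1) Let $\beta_0<\beta<\beta'$ with $\beta,\beta'\in F_p$. The set $\Xi(\beta,\beta')$ is in $M$ and is countable by Lemma~\ref{lem:countable}, so it is a subset of $M$ and does not contain $\beta_0$. Thus $\beta\sim_{\beta_0}\beta'$.

For (C2) and (C3) note that if $\alpha\in[\eta_l,\zeta_l)$, then by \eqref{eq:empty} every $\beta\in F_q$ above $\alpha$ is at least $\zeta_l$, and $\alpha>\rho(\beta,\zeta_l)$, so Lemma~\ref{lem:gate} computes $c_\beta(\alpha)$.

(C2) Let $\alpha\in A_l$. If $\alpha\notin C_{\zeta_l}$, all elements of $F_q$ above $\alpha$ are in one class. Let $\alpha\in C_{\zeta_l}$, and let $k$ be a class meeting both sets. Its value is in $M$, because $\alpha\in M$ and $F_p\subseteq M$, and it has the form $g_l(\beta)$ with $\beta\in k\cap F_q$. By (G3) the value is $\delta_l$, which determines $k$.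

(C3) As $\xi_l\in C_{\zeta_l}$, we have $c_\beta(\xi_l)=g_l(\beta)\ge\zeta_l$ for $\beta\in F_q$ above $\xi_l$. If $\delta_l=\omega_2$, then $F_p\subseteq\zeta_l$, so $c_\beta(\xi_l)\le\beta<\zeta_l$ for $\beta\in F_p$ above $\xi_l$, and no class meets both sets. Let $\delta_l<\omega_2$. Then $\xi_l\in M$ by (G2), and as in (C2) a class $k^*$ meeting both sets has value $\delta_l$. Since $c_\beta(\xi_l)\le\beta$, all elements of $k^*$ are at least $\delta_l$. By (G4), $k^*\cap F_q$ is the set of $l$-good elements. Now let $\beta\in F_p$, $\beta\ge\delta_l$; then $\sigma\beta\ge\delta_l$ by \eqref{eq:block}. If $\sigma\beta$ is $l$-good, then $\lambda(\beta,\delta_l)<\eta_l\le\xi_l$ by (R3), so $\beta\to\xi_l$ passes through $\delta_l$ by Lemma~\ref{lem:lambda}, and $\xi_l\in C_{\delta_l}$ by (G2); hence $c_\beta(\xi_l)=\delta_l$ and $\beta\in k^*$. If $\sigma\beta$ is $l$-bad, then $\lambda(\beta,\delta_l)>\mu_l>\xi_l$, so $\beta\to\xi_l$ avoids $\delta_l$ and $\beta\notin k^*$. Together with the first clause of (R3), this shows $k^*\cap F_q=\sigma[k^*\cap F_p]$. Finally, for $\alpha\in A_l$ and $\beta\in k^*\cap F_p$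 we have $\lambda(\beta,\delta_l)<\eta_l<\alpha$, so $\beta\to\alpha$ passes through $\delta_l$ and $c_\beta(\alpha)=c_{\delta_l}(\alpha)$ does not depend on $\beta$.

(C4) The value $v$ of $k$ is in $M$ because $k$ meets $A\subseteq M$ and $\tau\in M$, and $v\in V_\tau$ because $k$ meets $B\subseteq F_q$. Apply (R2).
\end{proof}

\subsection*{Step 4: the common extension}
Let $n_r=n+h$ with $h\ge1$ and $2^{n+h}-1\ge|X_p|$. For $w=x^p_{\varepsilon,s}$ or $w=x^q_{\varepsilon,s}$ let $\hat w=x^r_{\varepsilon,s^\frown0_h}$, and $\hat0=0$. For $y=x^p_{\varepsilon,s}$ let $\sigma y=x^q_{\sigma\varepsilon,s}$, and $\sigma0=0$; thus $(\sigma y)(\sigma\beta)=y(\beta)$. A \emph{double} of $y\in\bar X_p$ is a $Z\in\bar X_r$ with $Z|p=y$ and $Z|q=\sigma y$.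

We define the atoms $x^r_{\delta,u}$ by descending recursion on $\delta\in F_r$. For each label $(\delta,u)$ and each $\delta$-class $k$ of $F_r$ we choose an element $Z_k\in X_r^{>\delta}$, already defined, and let $x^r_{\delta,u}$ agree with $Z_k$ on $k$. This makes (S) automatic. We maintain:
\begin{itemize}
\item[(A)] $x^r_{\delta,u}|p\in\bar X_p$ and $x^r_{\delta,u}|q\in\bar X_q$;
\item[(D)] every $y\in X_p$ with $\operatorname{ind}y\in A_l$ has a double of index $\xi_l$.
\end{itemize}
By (A) and (U), once $\hat w$ is defined, $\hat w|p=w$ for $w\in\bar X_p$ and $\hat w|q=w$ for $w\in\bar X_q$. In particular $\hat y$ is a double of $y$ if $y=0$ or $\operatorname{ind}y\in R$. The following remark is used in Cases 1 and 2: if $\delta\notin F_p$, $Z\in X_r^{>\delta}$, and $x^r_{\delta,u}$ agrees with $Z$ on all elements of $F_p$ above $\delta$, then $x^r_{\delta,u}|p=Z|p\in\bar X_p$, since both functions vanish below $\delta$; the same holds with $q$ in place of $p$.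

\medskip\noindent\emph{Case 0: $\delta\in F_p\cup F_q$ and $u{\restriction}n=0$.} Take $Z_k=0$ for all $k$. Both restrictions are $0$.

\medskip\noindent\emph{Case 1: $\delta\in B$ and $s=u{\restriction}n\ne0$.} The restriction to $q$ is forced to be $x^q_{\delta,s}$, and the danger, as in Example~\ref{ex:fine}, is the restriction to $p$. For each class $k$ let $z_k\in X_q^{>\delta}$ be a witness for $x^q_{\delta,s}$ and $k\cap F_q$, and let $Z_k$ be \emph{any} element of $X_r^{>\delta}$ with $Z_k|q=z_k$, for instance $\hat z_k$; the freedom is used in Step 5. Then $x^r_{\delta,u}|q=x^q_{\delta,s}$. By (C1), either no element of $F_p$ is above $\delta$, and then $x^r_{\delta,u}|p=0$, or all such elements lie in one class $k_0$, and then $x^r_{\delta,u}|p=Z_{k_0}|p\in\bar X_p$.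

\medskip\noindent\emph{Case 2: $\delta\in A$ and $s=u{\restriction}n\ne0$.} Now the elements of $F_q$ above $\delta$ may be spread over several classes, but by (C2) the condition $p$ constrains the values on only one of these, and we copy its witness to the others. For each class $k$ meeting $F_p$ let $z_k\in X_p^{>\delta}$ be a witness for $x^p_{\delta,s}$ and $k\cap F_p$, and put $Z_k=\hat z_k$. Let $Z=Z_{k_0}$ if there is a class $k_0$ meeting both $F_p$ and $F_q$, and $Z=0$ otherwise. Put $Z_k=Z$ for the classes $k$ that miss $F_p$. Then $x^r_{\delta,u}|p=x^p_{\delta,s}$. Each class meeting $F_q$ is $k_0$ or misses $F_p$, so $x^r_{\delta,u}|q=Z|q\in\bar X_q$.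

\medskip\noindent\emph{Case 3: $\delta=\xi_l$.} Here the doubles are built. Let $k^*$ be the class meeting both $F_p$ and $F_q$, or $k^*=\emptyset$ if there is none. Fix an injection $y\mapsto u_y$ from $\{y\in X_p:\operatorname{ind}y\in A_l\}$ into $L^*_{n+h}$. If $u$ is not of the form $u_y$, take $Z_k=0$ for all $k$; both restrictions are $0$ since $\xi_l\notin F_p\cup F_q$.

Let $u=u_y$. On a class $k\ne k^*$ we can follow $y$ or $\sigma y$ separately: put $Z_k=\hat y$ if $k$ meets $F_p$, $Z_k=\widehat{\sigma y}$ if $k$ meets $F_q$, and $Z_k=0$ if $k$ meets neither. These have index in $A_l\cup B_l$, above $\xi_l$, or are $0$. On $k^*$ we need one element that is correct for both sides, and we obtain it from a double constructed earlier.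

We claim that there is $z\in\bar X_p$ with $z=0$ or $\operatorname{ind}z\ge\delta_l$ that agrees with $y$ on $k^*\cap F_p$. If $k^*=\emptyset$, take $z=0$. Otherwise put $z_0=y$, and as long as $z_t$ is an atom with index $\alpha\in A_l$, let $z_{t+1}\in X_p^{>\alpha}$ be a witness for $z_t$ and the $\alpha$-class of $F_p$ that contains $k^*\cap F_p$, which exists by (C3). The values on $k^*\cap F_p$ are kept and the index increases, so the process stops at $0$ or at an atom whose index is above an element of $A_l$ and outside $A_l$. Such an index is at least $\delta_l$, because $F_p\cap[\eta_l,\delta_l)=A_l$.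

This $z$ has a double $Z\in X_r^{>\xi_l}$: take $\hat z$ if $z=0$ or $\operatorname{ind}z\in R$, and the double of index $\xi_{l'}>\delta_l$ given by (D) if $\operatorname{ind}z\in A_{l'}$ with $l'>l$. Put $Z_{k^*}=Z$ (if $k^*\ne\emptyset$).

We check that $x=x^r_{\xi_l,u_y}$ is a double of $y$. Below $\xi_l$ the functions $x$, $y$, $\sigma y$ vanish. On classes $k\ne k^*$ we use $\hat y|p=y$ and $\widehat{\sigma y}|q=\sigma y$. For $\beta\in k^*\cap F_p$ we have $x(\beta){\restriction}n=z(\beta)=y(\beta)$ and $x(\sigma\beta){\restriction}n=(\sigma z)(\sigma\beta)=z(\beta)=y(\beta)=(\sigma y)(\sigma\beta)$, and the ordinals $\sigma\beta$ exhaust $k^*\cap F_q$ by (C3). So $x|p=y$ and $x|q=\sigma y$, which gives (A) and (D).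

\medskip\noindent\emph{Case 4: $\delta=\tau\in R$ and $s=u{\restriction}n\ne0$.} Both restrictions are forced, to $x^p_{\tau,s}$ and $x^q_{\tau,s}$; these two atoms agree on $R$. For each class $k$ we find $Z_k\in X_r^{>\tau}$ such that $Z_k|p$ agrees with $x^p_{\tau,s}$ on $k\cap F_p$ and $Z_k|q$ agrees with $x^q_{\tau,s}$ on $k\cap F_q$. Then $x^r_{\tau,u}|p=x^p_{\tau,s}$ and $x^r_{\tau,u}|q=x^q_{\tau,s}$, so (A) holds.

If $k\cap B=\emptyset$, let $z\in X_p^{>\tau}$ be a witness for $x^p_{\tau,s}$ and $k\cap F_p$, and $Z_k=\hat z$. For $\beta\in k\cap F_q\subseteq R$ we have $Z_k(\beta){\restriction}n=z(\beta)=x^p_{\tau,s}(\beta)=x^q_{\tau,s}(\beta)$. If $k\cap A=\emptyset$, do the same with $p$ and $q$ interchanged.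

Let $k$ meet both $A$ and $B$; this is the situation of Example~\ref{ex:double}. Let $z\in X_p^{>\tau}$ be a witness for $x^p_{\tau,s}$ and $k\cap F_p$. It has a double $Z_k\in X_r^{>\tau}$: take $\hat z$ if $z=0$ or $\operatorname{ind}z\in R$; if $\operatorname{ind}z\in A_l$, take the double of index $\xi_l$, noting that $\tau<\delta_l$ and $\tau\notin[\eta_l,\delta_l)$ give $\tau<\eta_l\le\xi_l$. By (C4) every element of $k\cap F_q$ is $\sigma\beta$ with $\beta\in k\cap F_p$, and $(\sigma z)(\sigma\beta)=z(\beta)=x^p_{\tau,s}(\beta)=x^q_{\tau,s}(\sigma\beta)$.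

\medskip
The cases cover all labels, so $r$ is a condition, and $r\le p,q$ by (A). This proves (a).

\subsection*{Step 5: separation at $\gamma$}
Assume the hypotheses of (b). As $\gamma\in M\cap F_q$, we have $\gamma\in R$. For $\alpha\in M\cap\gamma$, elementarity gives $i'\in M\cap\omega_1=j$ with $\alpha\le\alpha_{i'}<\alpha_j$. So $\alpha_j<\gamma$ lies above $M\cap\gamma$; hence $\alpha_j\in B$, and the least element of $M$ above it is $\gamma$. Thus $\gamma=\delta_l$ and $\alpha_j\in B_l$ for some $l$, and $\alpha_i\in A_l$ by (R4). Moreover
\[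
F_p\cap[\eta_l,\gamma]=A_l\cup\{\gamma\},\qquad F_q\cap[\eta_l,\gamma]=B_l\cup\{\gamma\}.
\]
We use the last digit at $\gamma$ to tell the two sides apart. In Case 1 for $\delta\in B_l$ we fix the choice as follows: if $z_k=x^q_{\gamma,t}$, let $Z_k=x^r_{\gamma,t'}$ with $t'=t^\frown0_{h-1}{}^\frown1$, which satisfies $Z_k|q=z_k$ by (A) and (U); otherwise let $Z_k=\hat z_k$.

\emph{If $\alpha\in A_l$, $s=u{\restriction}n\ne0$ and $x^p_{\alpha,s}(\gamma)\ne0$, then $x^r_{\alpha,u}(\gamma)$ has last digit $0$.} We argue by descending induction on $\alpha$. The $\alpha$-class $k$ of $\gamma$ meets $F_p$, so $x^r_{\alpha,u}(\gamma)=\hat z_k(\gamma)$ by Case 2, where $z_k(\gamma)=x^p_{\alpha,s}(\gamma)\ne0$. Hence $z_k=x^p_{\varepsilon,t}$ with $\alpha<\varepsilon\le\gamma$, so $\varepsilon\in A_l\cup\{\gamma\}$. If $\varepsilon=\gamma$, then $\hat z_k(\gamma)=t^\frown0_h$ ends in $0$. If $\varepsilon\in A_l$, the inductive hypothesis applies to the label $(\varepsilon,t^\frown0_h)$ of $\hat z_k$.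

\emph{If $\beta\in B_l$, $s=u{\restriction}n\ne0$ and $x^q_{\beta,s}(\gamma)\ne0$, then $x^r_{\beta,u}(\gamma)$ has last digit $1$.} Again by descending induction. For the $\beta$-class $k$ of $\gamma$ we have $x^r_{\beta,u}(\gamma)=Z_k(\gamma)$ and $z_k=x^q_{\varepsilon,t}$ with $z_k(\gamma)\ne0$ and $\varepsilon\in B_l\cup\{\gamma\}$, $\varepsilon>\beta$. If $\varepsilon=\gamma$, then $Z_k(\gamma)=t'$ ends in $1$. If $\varepsilon\in B_l$, then $Z_k=\hat z_k$ and the inductive hypothesis applies.

Now suppose $x^r_{\alpha_i,u}(\gamma)=x^r_{\alpha_j,u'}(\gamma)=v$ with $v{\restriction}n\ne0$. By Case 0, $u{\restriction}n\ne0\ne u'{\restriction}n$. By \eqref{eq:restr}, $x^p_{\alpha_i,u\restriction n}(\gamma)=v{\restriction}n=x^q_{\alpha_j,u'\restriction n}(\gamma)$ is nonzero. So the last digit of $v$ is both $0$ and $1$, a contradiction. This proves (b) and completes the proof of Proposition~\ref{prop:amal}.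

\section{Proof of Theorem~\ref{thm:main} and the size of the continuum}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $P$ be the poset of Definition~\ref{def:P} for the system of Section~\ref{sec:walks}; it has size $\aleph_2$. An uncountable antichain would have an injective enumeration of $\aleph_1$ of its elements, contradicting Proposition~\ref{prop:amal}(a). So $P$ is ccc and preserves cardinals and cofinalities. By Lemma~\ref{lem:generic} and Proposition~\ref{prop:shape}, it remains to show that $X_G$ satisfies (X3).

Suppose not. Then there are $\gamma<\omega_2$ of cofinality $\omega_1$, a name $\dot a$ and a condition $p^*$ forcing that $\dot a\in2^\omega\setminus\{0\}$ and that the set in (X3) for $\gamma$ and $\dot a$ is unbounded in $\gamma$. Work in $V$ and fix a sequence $\langle\gamma_i:i<\omega_1\rangle$ cofinal in $\gamma$. By recursion on $i<\omega_1$ choose $p_i\le p^*$, an ordinal $\alpha_i<\gamma$ above $\gamma_i$ and above all earlier $\alpha_{i'}$, and a name $\dot a_i$ such that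
\[
p_i\Vdash\dot a_i\in2^\omega\setminus\{0\}\text{ and }y_{\alpha_i,\dot a_i}(\gamma)=\dot a .
\]
Extend $p_i$ first to decide an integer $m_i$ with $\dot a{\restriction}m_i\ne0\ne\dot a_i{\restriction}m_i$, and then, by Lemma~\ref{lem:ext}, so that $\alpha_i,\gamma\in F_{p_i}$ and $n_{p_i}\ge m_i$. Take $i<j$, $n$ and $r\le p_i,p_j$ from Proposition~\ref{prop:amal}(b), let $G$ be generic with $r\in G$, and let $a,a_i,a_j$ be the values of the names. Since $n_r\ge n\ge m_i,m_j$, we may apply \eqref{eq:star} to $r$ and obtain
\[
x^r_{\alpha_i,a_i\restriction n_r}(\gamma)=a{\restriction}n_r=x^r_{\alpha_j,a_j\restriction n_r}(\gamma).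
\]
By the choice of $r$ this implies $a{\restriction}n=0$, contradicting $a{\restriction}m_i\ne0$.

So in $V[G]$ the space $X=X_G$ has the stated properties. In particular $\psi(X)=\aleph_2\ge\aleph_1$, while no $Y\subseteq X$ with $|Y|\le\aleph_1$ has $\psi(Y)\ge\aleph_1$.
\end{proof}

\begin{remark}[the continuum]\label{rem:continuum}
By Theorem~\ref{thm:ZFC}(3), the failure of reflection at $\omega_1$ requires $\mathfrak c\ge\aleph_2$. It is consistent with arbitrarily large $\mathfrak c$. First, $\square_{\omega_1}$ is preserved by any forcing that preserves $\omega_1$ and $\omega_2$, since the same sequence works. Let $\lambda=\lambda^\omega\ge\aleph_2$ in $L$. Add $\lambda$ Cohen reals to $L$; the extension satisfies $\square_{\omega_1}$ and $\mathfrak c=\lambda$, hence $\lambda^\omega=\lambda$. Now force with $P$ as computed in that extension. Since $P$ is ccc and $|P|=\aleph_2\le\lambda$, there are at most $\lambda^\omega=\lambda$ nice names for subsets of $\omega$. So the final model has $\mathfrak c=\lambda$, and it contains the space of Theorem~\ref{thm:main}.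
\end{remark}

\begin{thebibliography}{9}

\bibitem{Jensen} Jensen, \emph{The fine structure of the constructible hierarchy}, 1972.

\bibitem{JS} Juh\'asz and Szentmikl\'ossy, \emph{Convergent free sequences in compact spaces}, Proc. AMS \textbf{116} (1992).

\bibitem{RCP} \emph{Reflecting character and pseudocharacter}, \texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1503/junlevi.pdf}.

\end{thebibliography}
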